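# Counting the tensor factors of $O^p_{d_1}\otimes_p\cdots\otimes_p O^p_{d_k}$ for $p\neq 2$

## 1. For $p\ne 2$ the number of tensor factors is an isomorphism invariant

**Theorem 1.** Let $p\in[1,\infty)\setminus\{2\}$, $q\in[1,\infty)$, $1\le l<k$, and $d_i,e_i\ge 2$. Put
$$A=O^p_{d_1}\otimes_p\cdots\otimes_pO^p_{d_k},\qquad B=O^q_{e_1}\otimes_q\cdots\otimes_qO^q_{e_l},$$
each factor in any representation satisfying the relations (R1)–(R5) below. There is no bounded homomorphism $B\to A$ with dense range.

**Corollary 2.** If $p\in[1,\infty)\setminus\{2\}$ and $O^p_{d_1}\otimes_p\cdots\otimes_pO^p_{d_k}\cong O^p_{e_1}\otimes_p\cdots\otimes_pO^p_{e_l}$ as Banach algebras, then $k=l$. In particular $O^p_2\otimes_pO^p_2\not\cong O^p_2$ for every $p\in[1,\infty)\setminus\{2\}$; there is not even a bounded homomorphism $O^p_2\to O^p_2\otimes_pO^p_2$ with dense range.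

Whether $O_2^p\otimes_pO_2^p$ is isomorphic to $O_2^p$ is a question from the talk summary "Operator Algebras On $L^p$ Spaces Which “Look Like” C-Algebras" (http://darkwing.uoregon.edu/~ncp/Talks/20140527_GPOTS/LpOpAlgs_TalkSummary.pdf). The corollary says no for every $p\neq2$. For $p=2$ the question is one about C\*-algebras, and it is not treated here.

Let us unpack the words. All measure spaces are $\sigma$-finite with separable $L^p$ spaces, and $L(E)$ is the Banach algebra of bounded operators on $E$.

**Definition (the algebra $O^p_d$).** Let $M^p_d$ be the $d\times d$ matrices with the operator norm on $l^p(\{1,\dots,d\})$. The algebra $O^p_d$ is the closed subalgebra of $L(L^p(\Omega))$ generated by elements $s_1,\dots,s_d,t_1,\dots,t_d$ with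

- (R1) $t_js_j=1$ for all $j$;
- (R2) $t_js_m=0$ for $j\ne m$;
- (R3) $\sum_{j=1}^d s_jt_j=1$;
- (R4) each $s_j$ is an isometry;
- (R5) the map $M^p_d\to L(L^p(\Omega))$ sending the matrix unit $e_{j,m}$ to $s_jt_m$ is isometric.

It is known that any two Banach algebras generated by such elements are isometrically isomorphic. We shall not need this: the theorem is proved for arbitrary representations of this form.

**Example.** On $L^p[0,1]$ with $d=2$, let $s_1$ and $s_2$ squeeze a function into the left or right half: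
$$(s_j\xi)(x)=2^{1/p}\,\xi(2x-(j-1))\ \text{ on the $j$-th half, and $0$ elsewhere},\qquad (t_j\xi)(x)=2^{-1/p}\,\xi\big(\tfrac{x+j-1}{2}\big).$$
(R1)–(R4) are immediate. Since $\|t_j\xi\|^p$ is the integral of $|\xi|^p$ over the $j$-th half, $\xi\mapsto(t_1\xi,t_2\xi)$ is an isometry of $L^p[0,1]$ onto the $p$-direct sum of two copies of itself. Under it $\sum m_{jk}s_jt_k$ becomes the matrix $m$ acting pointwise on $\mathbb C^2$-valued functions, which gives (R5). Note that $s_1t_1$ is multiplication by $1_{[0,1/2]}$, and the longer products $s_{j_1}\cdots s_{j_n}t_{j_n}\cdots t_{j_1}$ are multiplications by indicators of dyadic intervals.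

**Definition (spatial tensor product).** For closed subalgebras $A_1\subseteq L(L^p(\Omega))$ and $A_2\subseteq L(L^p(\Omega'))$, the algebra $A_1\otimes_pA_2$ is the closure of the algebraic tensor product in $L(L^p(\Omega\times\Omega'))$, where $a\otimes b$ sends $\xi(x)\eta(y)$ to $(a\xi)(x)(b\eta)(y)$.

For example $M_d^p\otimes_pM_e^p=M_{de}^p$: the product space is $l^p$ of $de$ points, and the elementary tensors span all matrices.

**Definition (isomorphism).** An isomorphism of Banach algebras is a bounded homomorphism onto with bounded inverse. It need not be isometric.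

Two features of the theorem are worth noticing. The exponent $q$ is unrelated to $p$, and $q=2$ is allowed. And a homomorphism $\psi:B\to A$ is not assumed to treat generators or diagonals nicely; we only know that it is bounded and that its range is dense.

**Proof of Corollary 2 from Theorem 1.** An isomorphism and its inverse are bounded homomorphisms with dense range. If $k\ne l$, one of the two goes from the algebra with fewer factors to the one with more, which Theorem 1 with $q=p$ forbids. The last sentence is the case $k=2$, $l=1$, $q=p$, all $d_i=e_i=2$. $\square$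

The rest of the lecture proves Theorem 1.

## 2. Words, cylinders and disjoint supports

*Words.* For $A$, let $s^{(i)}_j,t^{(i)}_j$ be the generators in tensor factor $i$. For a word $w=j_1\cdots j_n$ put $s_w=s_{j_1}\cdots s_{j_n}$ and $t_w=t_{j_n}\cdots t_{j_1}$, so that $t_ws_w=1$. A *multiword* is $\alpha=(\alpha_1,\dots,\alpha_k)$ with $\alpha_i$ a finite (possibly empty) word in $\{1,\dots,d_i\}$. Put
$$s_\alpha=\bigotimes_i s_{\alpha_i},\qquad t_\alpha=\bigotimes_i t_{\alpha_i},\qquad e_\alpha=s_\alpha t_\alpha .$$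
Then $t_\alpha s_\alpha=1$, $s_{\alpha\omega}=s_\alpha s_\omega$ and $t_{\alpha\omega}=t_\omega t_\alpha$. Let $X=\prod_{i\le k}\{1,\dots,d_i\}^{\mathbb N}$, let $\alpha x$ be coordinatewise concatenation, and let $Z(\alpha)=\alpha X$ be the *cylinder* of $\alpha$. If $Z(\alpha)\cap Z(\beta)=\emptyset$, then in some coordinate neither of $\alpha_i,\beta_i$ is a prefix of the other, and (R2) gives $t_\alpha s_\beta=0$. *Level $n$* means that every coordinate has length $n$, and $x|n$ is the level-$n$ prefix of $x$. For $B$ we use the same notation, with $Y=\prod_{i\le l}\{1,\dots,e_i\}^{\mathbb N}$ instead of $X$.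

For $d=2$, $k=1$ in the example above, $Z(12)$ corresponds to the interval $[\frac14,\frac12]$ and $e_{12}$ is multiplication by its indicator.

The span $A_0$ of all $s_\alpha t_\beta$ is closed under products (in each coordinate $t_{\beta_i}s_{\gamma_i}$ is $0$, some $s_w$ or some $t_w$), contains $1$, is generated by the $s_j^{(i)},t_j^{(i)}$, and is dense in $A$. Similarly $B_0\subset B$.

*A scalar inequality.* For $r\in[1,\infty)$, $r\ne2$, and $f,g\in L^r$,
$$\|f+g\|^r+\|f-g\|^r=2\|f\|^r+2\|g\|^r\iff fg=0\text{ a.e.}\tag{2.1}$$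
Let $r<2$ and $a,b\in\mathbb C$. By concavity of $x\mapsto x^{r/2}$ and the parallelogram law,
$$|a+b|^r+|a-b|^r\le2\Big(\tfrac{|a+b|^2+|a-b|^2}2\Big)^{r/2}=2(|a|^2+|b|^2)^{r/2}\le2|a|^r+2|b|^r,$$
and the last inequality is an equality only if $ab=0$. For $r>2$ both inequalities reverse, with the same equality case. If $ab=0$ the two ends agree. Integrating gives (2.1).

**Lemma 3.** Let $r=p$ for $A$ and $r=q$ for $B$, consider the given representation on $E=L^r(\prod_i\Omega_i)$, and let $r'$ be the conjugate exponent. All $s_\alpha$ are isometric. If $\alpha^1,\dots,\alpha^N$ have pairwise disjoint cylinders, then for $\xi,\xi_i\in E$ and scalars $a_i,b_i$: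

1. $\|\sum_is_{\alpha^i}\xi_i\|^r=\sum_i\|\xi_i\|^r$ and $\sum_i\|t_{\alpha^i}\xi\|^r\le\|\xi\|^r$;
2. $\|\sum_ia_is_{\alpha^i}\|\le\|a\|_r$ and $\|\sum_ib_it_{\alpha^i}\|\le\|b\|_{r'}$;
3. if $\beta^1,\dots,\beta^N$ also have pairwise disjoint cylinders, then $\|\sum_is_{\beta^i}t_{\alpha^i}\|\le1$;
4. $1_{Z(\alpha)}\mapsto e_\alpha$ extends to a contractive unital homomorphism from $C(X)$ into $A$ (respectively from $C(Y)$ into $B$).

*Proof.* **Step 1: one factor.** This step shows that the ranges of $s_1,\dots,s_d$ add up in the $\ell^r$ way: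
$$\|\xi\|^r=\sum_j\|t_j\xi\|^r.\tag{2.2}$$

Suppose $r=2$. By (R5) we have a contractive unital homomorphism from $M_d$ into the operators on a Hilbert space. It maps a unitary to a contraction with contractive inverse, that is, to a unitary, and sends the adjoint of a unitary to the adjoint. Unitaries span $M_d$, so the map preserves adjoints, and the $s_jt_j$ are mutually orthogonal projections with sum $1$. Hence $\|\xi\|^2=\sum\|s_jt_j\xi\|^2=\sum\|t_j\xi\|^2$.

Suppose $r\ne2$. First, for $a\in\mathbb C^d$,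
$$\Big\|\sum_ja_js_j\xi\Big\|=\|a\|_r\|\xi\|.\tag{2.3}$$
For "$\le$", apply $\sum_ja_js_jt_1$ to $s_1\xi$; this operator is the image of $\sum a_je_{j,1}$, which maps $x$ to $x_1a$ and has norm $\|a\|_r$. For "$\ge$", choose $b$ with $\|b\|_{r'}=1$ and $\sum a_jb_j=\|a\|_r$, and apply $\sum_jb_js_1t_j$, the image of $\sum b_je_{1,j}$, which has norm $1$: it sends $\sum a_js_j\xi$ to $\|a\|_rs_1\xi$.

By (2.3), for $j\ne m$ the functions $f=s_j\xi$, $g=s_m\xi$ satisfy $\|f\pm g\|^r=2\|\xi\|^r$. So equality holds in (2.1), and $s_j\xi\cdot s_m\xi=0$ a.e. Fix $\xi_0\in L^r(\Omega)$ with $\xi_0>0$ a.e. (possible by $\sigma$-finiteness) and let $\Omega_j$ be the support of $s_j\xi_0$. These sets are pairwise disjoint. Also, the isometry $s_j$ preserves disjointness of supports: if $fg=0$, equality holds in (2.1) for $f,g$, hence for $s_jf,s_jg$. So for measurable $D$ the functions $s_j(1_D\xi_0)$ and $s_j(1_{D^c}\xi_0)$ have disjoint supports and sum $s_j\xi_0$, and both are supported in $\Omega_j$. Products of simple functions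 with $\xi_0$ are dense in $L^r(\Omega)$, so $s_jL^r(\Omega)\subset L^r(\Omega_j)$. Therefore $\xi=\sum_js_jt_j\xi$ is a sum of disjointly supported functions, and $\|\xi\|^r=\sum\|s_jt_j\xi\|^r=\sum\|t_j\xi\|^r$.

**Step 2: several factors.** This step carries (2.2) to products. The operator $a\otimes1$ acts fibrewise on $L^r(\Omega';L^r(\Omega))=L^r(\Omega\times\Omega')$. So $s^{(i)}_j$ is still isometric, and (2.2) holds for each factor $i$. Since $t_j^{(i)}t_\omega$ is $t$ of the multiword $\omega$ with $j$ appended in coordinate $i$, iteration gives, for every fixed multi-length $m$,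
$$\|\eta\|^r=\sum_{|\omega|=m}\|t_\omega\eta\|^r.\tag{2.4}$$

**Step 3: the four claims.** Choose $n$ at least all lengths occurring. By (2.4), $\|t_{\alpha^i}\xi\|^r=\sum_\omega\|t_{\alpha^i\omega}\xi\|^r$ over $\omega$ with $\alpha^i\omega$ of level $n$. All the multiwords $\alpha^i\omega$ are distinct, so (2.4) at level $n$ gives the second claim in (1). For $\beta$ of level $n$, the vector $t_\beta\sum_is_{\alpha^i}\xi_i$ equals $t_\omega\xi_i$ if $\beta=\alpha^i\omega$, and $0$ if $\beta$ extends no $\alpha^i$. Summing $r$-th powers with (2.4) gives the first claim in (1).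

For (2), $\|\sum a_is_{\alpha^i}\xi\|^r=\sum|a_i|^r\|\xi\|^r$, and by Hölder $\|\sum b_it_{\alpha^i}\xi\|\le\sum|b_i|\|t_{\alpha^i}\xi\|\le\|b\|_{r'}\|\xi\|$. For (3), $\|\sum s_{\beta^i}t_{\alpha^i}\xi\|^r=\sum\|t_{\alpha^i}\xi\|^r\le\|\xi\|^r$. For (4), let $f=\sum c_\alpha1_{Z(\alpha)}$ over $\alpha$ of level $n$. By (1),
$$\Big\|\sum c_\alpha s_\alpha t_\alpha\xi\Big\|^r=\sum|c_\alpha|^r\|t_\alpha\xi\|^r\le\|f\|_\infty^r\|\xi\|^r .$$
The map is consistent under refinement because $e_\alpha$ is the sum of the $e_{\alpha\hat\jmath}$ over the one-letter multiwords $\hat\jmath$ in a fixed coordinate (R3). It is multiplicative because $e_\alpha e_\beta=0$ for distinct $\alpha,\beta$ of the same level, and it is unital. Locally constant functions are dense in $C(X)$, so it extends. $\square$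

From now on we regard functions in $C(X)$ and $C(Y)$ as elements of $A$ and $B$ via (4).

## 3. A $k$-torus of representations of $A$ on $\ell^p$

Start by hand with $k=1$ and $d=2$. Let $O$ be the countable set of sequences $w1^\infty$, and on $\ell^p(O)$ let $s_j\delta_y=\delta_{jy}$. The point $1^\infty$ is special: $s_1$ fixes $\delta_{1^\infty}$. So we may put a weight on this loop and set $s_1\delta_{1^\infty}=\chi\,\delta_{1^\infty}$ with $|\chi|=1$, changing nothing else. The relations still hold, and different $\chi$ give inequivalent representations, since any intertwiner must respect the eigenvector $\delta_{1^\infty}$ (Lemma 5 below). Thus one factor produces one circle.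

The weight is really attached to periodicity. Suppose we use the tail class of a sequence $x$ that is not eventually periodic, and multiply every $s_j$ by $\chi$. If $y=au$, $x=bu$, then $|a|-|b|$ depends only on $y$, and $D\delta_y=\chi^{|a|-|b|}\delta_y$ satisfies $Ds_jD^{-1}=\chi s_j$. The new representation is equivalent to the old one: no circle appears.

Now the general case. Let $x=(1^\infty,\dots,1^\infty)\in X$, $O_i=\{w1^\infty\}\subset\{1,\dots,d_i\}^{\mathbb N}$, $O=\prod_iO_i$ (a countable set), and $H=\ell^p(O)$. For $\chi\in\mathbb T^k$ define on $\ell^p(O_i)$: $s_j\delta_y=\delta_{jy}$, except $s_1\delta_{1^\infty}=\chi_i\delta_{1^\infty}$; and $t_j$ is the inverse of $s_j$ on its range $\ell^p(O_i\cap Z(j))$ and $0$ on $\delta_y$ with $y\notin Z(j)$. Let $\sigma_\chi$ of the generators be these operators, acting in coordinate $i$ of $H$.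

Call a word *reduced* if it is empty or does not end in $1$; a multiword is reduced if all its coordinates are. Each $y\in O$ is uniquely $wx$ with $w$ reduced, and $\delta_{wx}=\sigma_\chi(s_w)\delta_x$ for all $\chi$.

**Lemma 4.** $\sigma_\chi$ extends to a contractive unital homomorphism $A\to L(H)$. For each $a\in A$, $\chi\mapsto\sigma_\chi(a)$ is norm continuous, and $\sigma_\chi(a)$ is weak\* continuous on $H$ (predual $\ell^{p'}(O)$ if $p>1$, $c_0(O)$ if $p=1$). The operator $\sigma_\chi(e_\alpha)$ is the coordinate projection onto $\ell^p(O\cap Z(\alpha))$.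

The difficulty is that the norm of $A$ comes from an arbitrary representation, which may contain no copy of $\sigma_\chi$. In the representation on $L^p[0,1]$, for instance, $s_1$ has no eigenvector with unimodular eigenvalue: if $s_1\xi=\chi\xi$, then $\xi$ is supported in $[0,2^{-n}]$ for all $n$, so $\xi=0$. But $s_1$ has approximate eigenvectors, obtained by averaging along the powers of $s_1$. With them we build an almost intertwining isometry from a large finite piece of $H$ into the given space.

*Proof.* Let $P$ be a noncommutative polynomial in the generators, with value $P_A\in A$ and value $P_\sigma\in L(H)$ under $\sigma_\chi$. We show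
$$\|P_\sigma\xi\|\le\|P_A\|\,\|\xi\|\tag{3.1}$$
for finitely supported $\xi=\sum_{w\in F}\xi_w\delta_{wx}$.

**Step 1: approximate eigenvectors.** This step defines the map into the given space $E=L^p(\prod\Omega_i)$. Let $D=\deg P$, and let $M\ge1$ be at least $D$ plus the largest coordinate length of words in $F$. For $N\ge1$ let $K=M+N$ and let $\tau_0=2^K1$ (the letter $2$ repeated $K$ times, then $1$). Choose unit vectors $h_i\in L^p(\Omega_i)$ and put
$$g^{(i)}=N^{-1/p}\sum_{r=0}^{N-1}\chi_i^{-r}s_1^rs_{\tau_0}h_i,\qquad g=\bigotimes_ig^{(i)},\qquad V_N\delta_{wx}=s_wg$$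
for reduced $w$ with coordinate lengths $\le M$, extended linearly to the span of these $\delta_{wx}$. The marker $\tau_0$ is there to keep different terms apart.

**Step 2: $V_N$ is isometric.** This step makes the marker work. Consider words $u=w_i1^r$ with $w_i$ reduced, $|w_i|\le M$, $0\le r<N$. They determine $(w_i,r)$ (strip the trailing $1$s), and $|u|<K$. If $u\ne u'$, then $u\tau_0$ and $u'\tau_0$ are incomparable. This is clear if $|u|=|u'|$. If $|u|<|u'|$, then $u\tau_0$ has letter $1$ at position $|u|+K+1$, while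
$$|u'|+1\le|u|+K+1\le|u'|+K,$$
so $u'\tau_0$ has letter $2$ there. Write $1^r=(1^{r_1},\dots,1^{r_k})$ for $r\in\{0,\dots,N-1\}^k$, $\tau=(\tau_0,\dots,\tau_0)$, $h=\bigotimes h_i$, $\chi^{-r}=\prod\chi_i^{-r_i}$. For distinct $(w,r)$ the multiwords $w1^r\tau$ have disjoint cylinders, and Lemma 3(1) gives
$$\|V_N\xi\|^p=\Big\|\sum_{w,r}\xi_wN^{-k/p}\chi^{-r}s_{w1^r\tau}h\Big\|^p=\sum_w|\xi_w|^pN^{-k}N^k=\|\xi\|^p.$$
The same computation in one factor gives $\|g^{(i)}\|=1$.

**Step 3: $V_N$ almost intertwines each generator.** We show that for a generator $G$ in coordinate $i$ and reduced $w$ with coordinate lengths $<M$,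
$$\|GV_N\delta_{wx}-V_N\sigma_\chi(G)\delta_{wx}\|\le2N^{-1/p}.\tag{3.2}$$
Suppose first that $w_i$ is nonempty or $G=s^{(i)}_j$ with $j\ne1$. Then the difference is $0$. Indeed, if $G=s_j^{(i)}$, then $jw_i$ is reduced, the loop at $1^\infty$ is not used, and both sides are $V_N\delta_{\hat\jmath wx}$. If $G=t_j^{(i)}$ and $w_i=j'w'$, then $w'$ is reduced; for $j\ne j'$ both sides are $0$, and for $j=j'$ both remove the letter, with no scalar, because $w_i\ne1$.

If $w_i=\emptyset$, the three remaining generators give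
$$\begin{aligned}
s_1g^{(i)}-\chi_ig^{(i)}&=N^{-1/p}\big(\chi_i^{-(N-1)}s_1^Ns_{\tau_0}h_i-\chi_is_{\tau_0}h_i\big),\\
t_1g^{(i)}-\chi_i^{-1}g^{(i)}&=-N^{-1/p}\chi_i^{-N}s_1^{N-1}s_{\tau_0}h_i,\\
t_jg^{(i)}&=N^{-1/p}t_js_{\tau_0}h_i\qquad(j\ne1).
\end{aligned}$$
The first two are telescoping sums; the second uses $t_1s_{\tau_0}=0$, as $\tau_0$ begins with $2$. The third uses $t_js_1=0$. Here $\sigma_\chi$ of the generator sends $\delta_{wx}$ to $\chi_i\delta_{wx}$, $\chi_i^{-1}\delta_{wx}$ and $0$ respectively. The right-hand sides have norm at most $2N^{-1/p}$, since the $s_w$ are isometric and the $t_j$ contractive. The other tensor factors $s_{w_{i'}}g^{(i')}$ have norm $1$, so (3.2) follows.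

**Step 4: polynomials.** This step passes from generators to $P$. Let $G_1\cdots G_n$ be a monomial with $n\le D$, let $w\in F$, and put $\eta_m=\sigma_\chi(G_{m+1}\cdots G_n)\delta_{wx}$. Each $\eta_m$ is $0$ or a unimodular multiple of some $\delta_{w'x}$, with $w'$ reduced and of coordinate lengths at most those of $w$ plus $n-m$. These are $<M$ for $m\ge1$ and $\le M$ for $m=0$. Telescoping, and since generators are contractions in $A$,
$$\|G_1\cdots G_nV_N\delta_{wx}-V_N\eta_0\|\le\sum_{m=1}^n\big\|G_1\cdots G_{m-1}\big(G_mV_N\eta_m-V_N\sigma_\chi(G_m)\eta_m\big)\big\|\le2nN^{-1/p}.$$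
By linearity $\|P_AV_N\xi-V_NP_\sigma\xi\|\le cN^{-1/p}$ with $c$ depending only on $P$ and $\xi$. Hence
$$\|P_\sigma\xi\|=\|V_NP_\sigma\xi\|\le\|P_A\|\,\|\xi\|+cN^{-1/p},$$
and $N\to\infty$ gives (3.1). In particular $P_A=0$ implies $P_\sigma=0$. So $\sigma_\chi$ is a well-defined contractive unital homomorphism on $A_0$, and it extends to $A$.

**Step 5: continuity.** This step proves the remaining assertions. For a generator, $\|\sigma_\chi(G)-\sigma_{\chi'}(G)\|\le\max_i|\chi_i-\chi'_i|$, because only the loop weight changes. So $\chi\mapsto\sigma_\chi(a)$ is norm continuous for $a\in A_0$, and for $a\in A$ by density and contractivity. For $p>1$ weak\* continuity is automatic, by reflexivity. For $p=1$ the transposes of the $\sigma_\chi(G)$ on $\ell^\infty(O)$ map basis vectors to multiples of basis vectors. They are bounded, so they preserve $c_0(O)$. This property passes to products, sums and norm limits, and an operator whose transpose preserves the predual is weak\* continuous. Finally, $\sigma_\chi(s_\alpha)$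 sends $\delta_y$ to a unimodular multiple of $\delta_{\alpha y}$, and $\sigma_\chi(t_\alpha)$ inverts it on $\ell^p(O\cap Z(\alpha))$ and kills the other basis vectors; this is the last claim. $\square$

**Lemma 5.** Let $D\in L(H)$ with $D\sigma_{\chi'}(a)=\sigma_\chi(a)D$ for all $a\in A$. Then $D$ is scalar, and $D=0$ if $\chi\ne\chi'$.

*Proof.* $D$ commutes with the coordinate projections $\sigma_\chi(e_\alpha)=\sigma_{\chi'}(e_\alpha)$. Taking $\alpha=y|n$ and $n\to\infty$ we get $D\delta_y=d_y\delta_y$. From $\delta_{wx}=\sigma_\chi(s_w)\delta_x=\sigma_{\chi'}(s_w)\delta_x$ we get $d_{wx}=d_x$. Finally $a=s^{(i)}_1$ applied to $\delta_x$ gives $\chi'_id_x=\chi_id_x$ for every $i$. $\square$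

## 4. Counting circles, and three gaps in the count

For the rest of the lecture suppose, for contradiction, that $\psi:B\to A$ is a bounded homomorphism with dense range, and let $C=\max(1,\|\psi\|)$. Since $\psi(1)\psi(b)=\psi(b)$ and the range is dense, $\psi(1)a=a$ for all $a\in A$, so $\psi(1)=1$. Put
$$\pi_\chi=\sigma_\chi\circ\psi:B\to L(H),\qquad\chi\in\mathbb T^k.$$
Then $\pi_\chi$ is unital, $\|\pi_\chi\|\le C$, and $\chi\mapsto\pi_\chi(b)$ is norm continuous for each $b\in B$. By density of $\psi(B)$ and Lemma 5: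
$$\text{if }D\pi_{\chi'}(b)=\pi_\chi(b)D\text{ for all }b\in B,\text{ then }D\text{ is scalar, and }D=0\text{ if }\chi\ne\chi'.\tag{4.1}$$

So $B$ has a $k$-parameter family of pairwise inequivalent representations on $\ell^p$. On the other hand, Section 3 suggests that $B$, with $l$ factors, supplies only $l$ circle weights. If each $\pi_\chi$ came from a periodic point with weights $\lambda(\chi)\in\mathbb T^l$, we would have an injection of $\mathbb T^k$ into $\mathbb T^l$. This is the natural first argument, and it has three gaps.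

First, to find weights we need a point $y\in Y$ at which $\pi_\chi|_{C(Y)}$ has an eigenvector: some $v\neq0$ with $\pi_\chi(e_{y|n})v=v$ for all $n$. A bounded representation of $C(Y)$ need not have one. If $\nu$ is an atomless probability measure on $Y$ of full support, then $C(Y)$ acts by multiplication on $L^2(Y,\nu)\cong\ell^2$, and $\|1_{Z(y|n)}\xi\|\to0$ for every $\xi$ and $y$. Of course $\ell^p$ is not $\ell^2$, and this is where $p\ne2$ must enter.

Second, the point $y$ may depend on $\chi$. Both range over uncountable sets, so no counting argument makes $y$ constant.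

Third, an injection is not yet a contradiction: as sets, $\mathbb T^2$ injects into $\mathbb T$. The weights have to be shown continuous in $\chi$.

It is instructive to see a case in which the first two gaps disappear. Suppose $\psi(e_\beta)$ lies in the closed span $\mathcal D$ of the $e_\alpha$ for every $\beta$. The map $C(X)\to A$ of Lemma 3(4) is isometric onto $\mathcal D$: if $f=\sum c_\alpha1_{Z(\alpha)}$ at level $n$, applying the operator to $s_\alpha\xi$ gives $c_\alpha s_\alpha\xi$, so its norm is at least $\max|c_\alpha|$. So $\psi$ restricts to a unital homomorphism $C(Y)\to C(X)$. Composing with evaluation at a point of $X$ gives a character of $C(Y)$, that is, a point evaluation. Hence $\psi(1_{Z(\beta)})=1_{Z(\beta)}\circ\varphi$ for some map $\varphi:X\to Y$, and $\varphi^{-1}(Z(\beta))$ is clopen. By Lemma 4, $\pi_\chi(e_\beta)$ is the coordinate projection onto $\ell^p(O\cap\varphi^{-1}(Z(\beta)))$, for every $\chi$. So $\delta_x$ is an eigenvector at $y=\varphi(x)$ for all $\chi$ simultaneously. Nothing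 in our hypotheses gives such a $\varphi$. The next two sections supply a substitute: atoms, and then an atom that persists on an open set of $\chi$.

## 5. For $p\neq2$, representations of $C(Y)$ on $\ell^p$ have atoms

In this section $I$ is a countable nonempty set and $\Phi:C(Y)\to L(\ell^p(I))$ is a unital homomorphism with $\|\Phi\|\le C$. Write $\Phi(U)=\Phi(1_U)$ for $U$ clopen.

Recall Khinchine's inequality: there is $A_p>0$ such that $\mathbb E|\sum\epsilon_mb_m|^p\ge A_p(\sum|b_m|^2)^{p/2}$ for scalars $b_m$ and independent random signs $\epsilon_m$.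

**Lemma 6.** If $\eta_1,\dots,\eta_M\in\ell^p(I)$ satisfy $\|\eta_m\|\ge\varepsilon>0$ and $\|\sum\pm\eta_m\|\le R$ for all signs, then $M$ is bounded in terms of $R,\varepsilon,p$.

*Proof.* Average $p$-th powers over the signs and use Khinchine in each coordinate:
$$R^p\ge A_p\sum_{i\in I}\Big(\sum_m|\eta_m(i)|^2\Big)^{p/2}\ge A_pM^{\min(1,p/2)}\varepsilon^p.$$
For the second inequality take $b_m=|\eta_m(i)|^2$. If $p\ge2$, then $(\sum b_m)^{p/2}\ge\sum b_m^{p/2}$; if $p\le2$, concavity gives $(\sum b_m)^{p/2}\ge M^{p/2-1}\sum b_m^{p/2}$. Then sum over $i$ and use $\sum_m\|\eta_m\|^p\ge M\varepsilon^p$. $\square$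

**Lemma 7.** For clopen $V_1\supset V_2\supset\cdots$ with $\bigcap V_n=\{y\}$, $\Phi(V_n)$ converges strongly to an idempotent $F_y$ depending only on $y$. We have $F_yF_{y'}=0$ for $y\ne y'$, and $\|\sum_{y\in Q}\epsilon_yF_y\|\le C$ for finite $Q$ and $|\epsilon_y|\le1$. For countable $Q$, $\sum_{y\in Q}F_y$ converges unconditionally in the strong topology.

We call $y$ an *atom* if $F_y\ne0$. Note that $F_y\xi=\xi$ if and only if $\Phi(Z(y|n))\xi=\xi$ for all $n$.

*Proof.* If $\Phi(V_n)\xi$ were not Cauchy, there would be $\varepsilon>0$ and $n_1<n'_1\le n_2<n_2'\le\cdots$ with $\|\Phi(D_m)\xi\|\ge\varepsilon$, where the $D_m=V_{n_m}\setminus V_{n_m'}$ are disjoint. But $\|\sum_{m\le M}\pm\Phi(D_m)\xi\|\le C\|\xi\|$ for all $M$ and all signs, contradicting Lemma 6. If $(V_n)$ and $(V'_n)$ both decrease to $\{y\}$, then by compactness each $V_n'$ contains some $V_m$ and conversely. Subsequences can be interlaced into one decreasing sequence, so the limits agree.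

Strong limits of bounded sequences multiply, so $F_y^2=F_y$; and $F_yF_{y'}=0$ because small neighbourhoods of $y$ and $y'$ are disjoint. For finite $Q$, $\sum_Q\epsilon_yF_y$ is the strong limit of $\Phi(\sum_Q\epsilon_y1_{Z(y|n)})$, of norm $\le C$ once the $Z(y|n)$, $y\in Q$, are disjoint. Finally, if the finite partial sums of $\sum_{y\in Q}F_y\xi$ were not a Cauchy net for some $\xi$, there would be $\varepsilon>0$ and disjoint finite sets $Q_1,Q_2,\dots\subset Q$ with $\|\sum_{y\in Q_m}F_y\xi\|\ge\varepsilon$. All signed sums of these vectors have norm $\le C\|\xi\|$, again contradicting Lemma 6. $\square$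

**Proposition 8.** If $p\ne2$, some $F_y\ne0$.

The principle: if there are no atoms, we can build functions $r_1,\dots,r_n=\pm1$ on $Y$ that look like independent signs, while the vectors $\Phi(r_m)\xi$ are almost disjointly supported in $\ell^p(I)$. On $\ell^p(I)$ disjoint bumps add up at the rate $n^{1/p}$; independent signs add up at the rate $n^{1/2}$. The two rates agree only for $p=2$. For $p>2$ one tests on $R=\sum r_m$. For $p<2$ this $R$ is useless: the bumps force $\|\Phi(R)\xi\|$ to be at least of order $n^{1/p}$, but the only upper bound at hand is $C\|R\|_\infty$, and $\|R\|_\infty$ may be $n$. So for $p<2$ we replace the sum by a product that stays uniformly bounded.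

*Proof.* Suppose all $F_y=0$.

**Step 1: a lower bound for $\|\Phi(f)\xi\|$.** Fix $i_0\in I$ and $\xi=\delta_{i_0}$. For $j\in I$ let $\mu_j$ be the complex Borel measure with $\int f\,d\mu_j=\langle\Phi(f)\xi,\delta_j\rangle$ (Riesz). Then
$$\mu_j(\{y\})=\lim_n\mu_j(Z(y|n))=\langle F_y\xi,\delta_j\rangle=0.$$
Let $\nu=|\mu_{i_0}|$. It has no atoms, and $\nu(Y)\ge|\mu_{i_0}(Y)|=|\langle\xi,\delta_{i_0}\rangle|=1$. For $f\in C(Y)$,
$$\|f\|_{L^1(\nu)}=\sup_{g\in C(Y),\,|g|\le1}\Big|\int fg\,d\mu_{i_0}\Big|=\sup_g|\langle\Phi(g)\Phi(f)\xi,\delta_{i_0}\rangle|\le C\|\Phi(f)\xi\|.\tag{5.1}$$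

**Step 2: almost independent signs with almost disjoint images.** Fix $n\ge2$ and $\varepsilon>0$. We choose, in the order $I_1,r_1,I_2,r_2,\dots,r_n,I_{n+1}$, finite sets $I_1\subset\cdots\subset I_{n+1}\subset I$ and locally constant $r_m:Y\to\{\pm1\}$. Let $G_m$ be the set of all $2^m$ products of subsets of $\{r_1,\dots,r_m\}$, so $1\in G_m$. We require, for $g\in G_{m-1}$,
$$\|1_{I\setminus I_m}\Phi(g)\xi\|\le\varepsilon,\qquad\|1_{I_m}\Phi(r_mg)\xi\|\le\varepsilon,\qquad\Big|\int r_mg\,d\nu\Big|\le\varepsilon,$$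
the first for $m\le n+1$ and the other two for $m\le n$. Since $G_{m-1}$ is finite, $I_m$ exists. For $r_m$, the coordinates of $\Phi(r_mg)\xi$ in the finite set $I_m$ are $\int r_mg\,d\mu_j$, so it is enough to make finitely many integrals $\int r_m\,d\theta$ small, with $\theta\in\{g\mu_j,g\nu\}$ atomless. Take $r=\sum_\alpha\epsilon_\alpha1_{Z(\alpha)}$ over $\alpha$ of level $h$ with independent random signs. Then
$$\mathbb E\Big|\int r\,d\theta\Big|^2=\sum_\alpha|\theta(Z(\alpha))|^2\le|\theta|(Y)\max_\alpha|\theta|(Z(\alpha))\to0\qquad(h\to\infty).$$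
Indeed, if the maximum did not tend to $0$, König's lemma would give a point $y$ with $\inf_h|\theta|(Z(y|h))>0$, an atom of $|\theta|$. So for large $h$ some choice of signs serves all $\theta$ at once.

Let $P_m$ be multiplication by $1_{I_{m+1}\setminus I_m}$. For $g\in G_{m-1}$ we have $r_mg\in G_m$, so
$$\|(1-P_m)\Phi(r_mg)\xi\|\le2\varepsilon.\tag{5.2}$$

**Step 3: contradiction for $p<2$.** Let $f_m=\prod_{j\le m}(1+\mathrm i\,n^{-1/2}r_j)$ and $f_0=1$. Then $|f_m|=(1+\frac1n)^{m/2}\ge1$, $\|f_n\|_\infty\le\sqrt e$, and $f_m-f_{m-1}=\mathrm i\,n^{-1/2}r_mf_{m-1}$. Here $f_{m-1}$ is a combination of elements of $G_{m-1}$ whose coefficients have absolute sum $\le2^n$, so (5.2) gives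
$$\|(1-P_m)\Phi(f_m-f_{m-1})\xi\|\le2^{n+1}\varepsilon.$$
By (5.1), $\|\Phi(f_m-f_{m-1})\xi\|\ge C^{-1}n^{-1/2}\int|f_{m-1}|\,d\nu\ge C^{-1}n^{-1/2}$. For $\varepsilon$ small, depending on $n$ and $C$, we have $\|P_m\Phi(f_m-f_{m-1})\xi\|\ge\frac1{2C}n^{-1/2}$ and $n2^{n+1}\varepsilon\le1$. Since $\Phi(f_n)\xi=\xi+\sum_m\Phi(f_m-f_{m-1})\xi$ and the $P_m$ are disjoint,
$$C\sqrt e\ge\|\Phi(f_n)\xi\|\ge\Big(\sum_{m\le n}\|P_m\Phi(f_m-f_{m-1})\xi\|^p\Big)^{1/p}-\|\xi\|-1\ge\tfrac1{2C}n^{1/p-1/2}-2,$$
which is false for large $n$.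

**Step 4: contradiction for $p>2$.** Let $R=\sum_{m\le n}r_m$ and $\varepsilon\le n^{-4}$. By (5.2) with $g=1$,
$$\|\Phi(R)\xi\|\le\Big(\sum_m\|P_m\Phi(r_m)\xi\|^p\Big)^{1/p}+2n\varepsilon\le Cn^{1/p}+1.$$
We bound $\int|R|\,d\nu$ from below. Every product of distinct $r_j$'s with at least one factor is $r_mg$ with $m$ the largest index and $g\in G_{m-1}$, so its $\nu$-integral is at most $\varepsilon$ in modulus. Hence $\int R^2d\nu\ge n\nu(Y)-n^2\varepsilon\ge\frac12n\nu(Y)$. At most $3n^2$ index quadruples give the constant product $1$, so $\int R^4d\nu\le3n^2\nu(Y)+n^4\varepsilon\le4n^2\nu(Y)$. By Hölder, $\int R^2\le(\int|R|)^{2/3}(\int R^4)^{1/3}$, so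
$$\int|R|\,d\nu\ge\Big(\int R^2\Big)^{3/2}\Big(\int R^4\Big)^{-1/2}\ge\frac{(n\nu(Y)/2)^{3/2}}{2n\,\nu(Y)^{1/2}}=\frac{n^{1/2}\nu(Y)}{2^{5/2}}\ge\frac{n^{1/2}}6.$$
With (5.1), $n^{1/2}/6\le C(Cn^{1/p}+1)$, which is false for large $n$. $\square$

This is the only place where $p\ne2$ is needed. Note that $\ell^p$ matters as much as $p\neq2$: on $L^p[0,1]$ the dyadic indicators of Section 1 have no atoms for any $p$. That is why we built $\sigma_\chi$ on $\ell^p(O)$.

## 6. An atom that persists on an open set of $\chi$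

Apply Section 5 to $\Phi=\pi_\chi|_{C(Y)}$ on $\ell^p(O)$; by Lemma 3(4), $\|\Phi\|\le C$. Denote the idempotents of Lemma 7 by $F^\chi_y$, $y\in Y$.

*How generators move atoms.* In $B$ we have $s_\beta e_{y|n}=e_{\beta(y|n)}s_\beta$ and $t_\beta e_{\beta(y|n)}=e_{y|n}t_\beta$; and if $y'\notin Z(\beta)$, then $t_\beta e_{y'|n}=0=e_{y'|n}s_\beta$ for large $n$. Apply $\pi_\chi$ and let $n\to\infty$. Omitting $\pi_\chi$ and $\chi$ from the notation,
$$s_\beta F_y=F_{\beta y}s_\beta,\qquad t_\beta F_{\beta y}=F_yt_\beta,\qquad t_\beta F_{y'}=0=F_{y'}s_\beta\quad(y'\notin Z(\beta)).\tag{6.1}$$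
Also $e_\beta F_{\beta y}=F_{\beta y}=F_{\beta y}e_\beta$. Hence $s_\beta F_yt_\beta=F_{\beta y}$ and $t_\beta F_{\beta y}s_\beta=F_y$, so
$$F_y\ne0\iff F_{\beta y}\ne0.\tag{6.2}$$

**Lemma 9.** There are $y\in Y$ and a nonempty connected open $J\subset\mathbb T^k$ with $F^\chi_y\ne0$ for all $\chi\in J$.

We want to apply Baire category, but "$\chi$ has an atom at $y$" involves uncountably many $y$. The remedy is to record only countably many data: a matrix entry, a cylinder $\alpha$ in which one point dominates, and a rational size $\kappa$. The dominating point is then recovered on all of $J$ by connectedness.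

*Proof.* **Step 1: closed sets that detect a dominating point.** For $i,j\in O$ let $\mu_\chi=\mu_\chi^{i,j}$ be the complex measure $f\mapsto\langle\pi_\chi(f)\delta_i,\delta_j\rangle$ on $Y$. For clopen $V$, $\chi\mapsto\mu_\chi(V)$ is continuous. The function $\chi\mapsto|\mu_\chi|(V)$ is lower semicontinuous, being a supremum of the continuous functions $|\int f\,d\mu_\chi|$ over $f\in C(Y)$, $|f|\le1_V$. For $\alpha$ of level $n_0$ and rational $\kappa>0$ let $P_{i,j,\alpha,\kappa}$ be the set of $\chi$ such that for every $n\ge n_0$ there is $\beta$ of level $n$ with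
$$Z(\beta)\subset Z(\alpha),\qquad|\mu_\chi(Z(\beta))|\ge4\kappa,\qquad|\mu_\chi|(Z(\alpha)\setminus Z(\beta))\le\kappa.\tag{6.3}$$
For fixed $n$ this is a finite union (over $\beta$) of closed sets. So $P_{i,j,\alpha,\kappa}$ is closed.

**Step 2: they cover $\mathbb T^k$.** This step uses $p\ne2$. Given $\chi$, Proposition 8 gives $y$ with $F_y^\chi\ne0$, hence $i,j$ with $a:=|\langle F_y^\chi\delta_i,\delta_j\rangle|=|\mu_\chi(\{y\})|>0$. Choose rational $0<\kappa\le a/5$ and $n_0$ with $|\mu_\chi|(Z(y|n_0)\setminus\{y\})\le\kappa$. With $\alpha=y|n_0$ and $\beta=y|n$, (6.3) holds, since $|\mu_\chi(Z(\beta))|\ge a-\kappa\ge4\kappa$.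

**Step 3: one point for all $\chi$ in an open set.** There are countably many sets $P_{i,j,\alpha,\kappa}$. By Baire, one of them contains a nonempty connected open set $J$ (a product of arcs). For fixed $n$ and $\chi\in J$ the $\beta$ in (6.3) is unique: any other $\beta'$ of level $n$ in $Z(\alpha)$ has $|\mu_\chi(Z(\beta'))|\le\kappa$. So $J$ is a finite disjoint union of relatively closed sets indexed by $\beta$, and by connectedness one $\beta_n$ serves all $\chi\in J$. The cylinders $Z(\beta_n)$ are nested. Otherwise $Z(\beta_{n+1})\subset Z(\alpha)\setminus Z(\beta_n)$, and then $|\mu_\chi(Z(\beta_{n+1}))|\le\kappa<4\kappa$. Let $\{y\}=\bigcap Z(\beta_n)$. For all $\chi\in J$,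
$$|\langle F_y^\chi\delta_i,\delta_j\rangle|=\lim_n|\mu_\chi(Z(\beta_n))|\ge4\kappa>0.\qquad\square$$

## 7. Isotropy at the atom

Let $y,J$ be as in Lemma 9. By (6.2) we may remove a prefix in each eventually periodic coordinate of $y$. We obtain $z\in Y$ with
$$F_z^\chi\ne0\quad\text{for all }\chi\in J,$$
such that each coordinate $z_i$ is either not eventually periodic or equal to $\gamma_i^\infty$ with $|\gamma_i|$ the minimal period. Let $\mathcal P$ be the set of $i$ of the second kind and $m=|\mathcal P|\le l$. For $i\in\mathcal P$ let $\gamma^{(i)}$ be the multiword with $\gamma_i$ in coordinate $i$ and empty elsewhere, and put $S_i=s_{\gamma^{(i)}}$, $T_i=t_{\gamma^{(i)}}$.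

Since $\gamma^{(i)}z=z$, (6.1) shows that $\pi_\chi(S_i)$ and $\pi_\chi(T_i)$ commute with $F_z^\chi$. Moreover $T_iS_i=1$ and $S_iT_iF_z=e_{\gamma^{(i)}}F_z=F_z$. So $\pi_\chi(S_i)$ restricts to an invertible operator $U_i$ on $F_z^\chi H$, with inverse the restriction of $\pi_\chi(T_i)$. The $U_i$ commute, and $\|U_i^n\|\le C$ for all $n\in\mathbb Z$. Write $U^n=\prod_iU_i^{n_i}$ for $n\in\mathbb Z^{\mathcal P}$.

**Definition (pairs).** Let $[z]$ be the countable set of $y\in Y$ such that $z=bu$ and $y=au$ for some multiwords $a,b$ and some $u\in Y$. We call $(a,b)$ a *pair for* $y$.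

**Example.** Take $A=B=O^p_2$, $\psi=\mathrm{id}$ (so $k=l=1$, outside Theorem 1, but everything here makes sense) and $z=1^\infty$. Then $F^\chi_z$ is the projection onto $\mathbb C\delta_z$, $\gamma=1$, and $U=\chi$. For $y=21^\infty$ both $(2,\emptyset)$ and $(2,1)$ are pairs. The operator $s_2$ sends $\delta_z$ to $\delta_y$, while $s_2t_1$ sends it to $\chi^{-1}\delta_y$. So changing the pair costs a power of $U$. The point $(12)^\infty$ is no atom, because the sets $O\cap Z((12)^\infty|n)$ shrink to the empty set.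

By (6.1), with $y=au$ and $z=bu$, $s_at_b$ maps $F_zH$ bijectively onto $F_yH$ with inverse $s_bt_a$, passing through $F_uH$, and
$$F_zs_bt_a=s_bF_ut_a=s_bt_aF_y.\tag{7.1}$$
If $\omega$ is a prefix of $u$, then $(a\omega,b\omega)$ is also a pair for $y$, and
$$s_at_bF_z=s_{a\omega}t_{b\omega}F_z,\qquad s_bt_aF_y=s_{b\omega}t_{a\omega}F_y,\tag{7.2}$$
because $s_{a\omega}t_{b\omega}=s_at_be_{b\omega}$, $s_{b\omega}t_{a\omega}=s_bt_ae_{a\omega}$, $e_{b\omega}F_z=F_z$ and $e_{a\omega}F_y=F_y$.

**Lemma 10.** If $(a,b)$ and $(a',b')$ are pairs for $y$, there is $n\in\mathbb Z^{\mathcal P}$, depending only on the words, with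
$$s_at_bF_z=s_{a'}t_{b'}U^nF_z,\qquad s_bt_aF_y=U^{-n}s_{b'}t_{a'}F_y\qquad\text{for every }\chi\in J.$$

*Proof.* **Step 1: make the first entries equal.** Let $\rho$ be a multi-prefix of $y$ that is coordinatewise at least as long as $a$ and $a'$. Write $\rho=a\omega=a'\omega'$ and replace the pairs by $(\rho,b\omega)$ and $(\rho,b'\omega')$. By (7.2) no operator changes. So assume $a=a'=\rho$; then $y=\rho u$ and $z=bu=b'u$ with the same $u$.

**Step 2: compare $b$ and $b'$.** In coordinate $i$, $b_i$ and $b_i'$ are prefixes of $z_i$ with equal remaining tails $u_i$. If, say, $|b_i|<|b'_i|$, then $b_i'=b_iv$ with $u_i=vu_i$. So $u_i=v^\infty$ and $z_i$ is eventually periodic. Hence $b_i=b'_i$ for $i\notin\mathcal P$. For $i\in\mathcal P$, $u_i$ is a shift of $\gamma_i^\infty$ and has the same minimal period, so $|b_i'|-|b_i|=n_i|\gamma_i|$ with $n_i\in\mathbb Z$. Both words are prefixes of $\gamma_i^\infty$, so the longer one is $\gamma_i^{|n_i|}$ followed by the shorter. Therefore, in coordinate $i$, $s_{b_i'}t_{b_i}$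 equals $s_{\gamma_i}^{n_i}e_{b_i}$ if $n_i\ge0$ and $e_{b_i'}t_{\gamma_i}^{|n_i|}$ if $n_i<0$.

**Step 3: conclude.** $S_i,T_i$ map $F_zH$ to itself, and $e_cF_z=F_z$ for every multi-prefix $c$ of $z$. So $s_{b'}t_bF_z=U^nF_z$, and $s_\rho t_bF_z=s_\rho t_{b'}s_{b'}t_bF_z=s_\rho t_{b'}U^nF_z$. This is the first formula; the second states the equality of the inverse maps $F_yH\to F_zH$. $\square$

Two bookkeeping facts complete the section. For a letter $j$ in coordinate $i$ let $\hat\jmath$ be the one-letter multiword, $s=s_{\hat\jmath}$, $t=t_{\hat\jmath}$. If $(a,b)$ is a pair for $y$, then $(\hat\jmath a,b)$ is a pair for $\hat\jmath y$. Moreover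
$$[z]\cap Z(\hat\jmath)=\hat\jmath[z].\tag{7.3}$$
Indeed, if $\hat\jmath y\in[z]$, choose a pair for $\hat\jmath y$ whose first entry has nonempty coordinate $i$ (lengthen it if necessary) and remove the letter $j$ there.

Next, let $Q\subset[z]$ be finite with chosen pairs $(a_y,b_y)$. If $\tau$ is a sufficiently long multi-prefix of $z$, write $\tau=b_y\omega_y$ for each $y\in Q$. Then
$$(a_y\omega_y,\tau)\text{ is a pair for }y,\text{ and for long }\tau\text{ the cylinders }Z(a_y\omega_y)\ (y\in Q)\text{ are pairwise disjoint,}\tag{7.4}$$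
because $Z(a_y\omega_y)\ni y$ shrinks to $\{y\}$ as $\tau$ grows. The point of (7.4) is that all $y\in Q$ use the same second entry $\tau$.

## 8. The isotropy operators are scalars

**Proposition 11.** For $\chi\in J$ and $i\in\mathcal P$ there is $c_i(\chi)\in\mathbb T$ with $U_i=c_i(\chi)1$ on $F_z^\chi H$.

The idea is to spread $U_i$ over all the spaces $F_yH$, $y\in[z]$, so as to obtain an operator commuting with $\pi_\chi(B)$. By (4.1) it is scalar.

*Proof.* Fix $\chi\in J$ and $i\in\mathcal P$, and omit $\pi_\chi$ where harmless.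

**Step 1: transport $U_i$ to each $y\in[z]$.** Put $u_y=\pi_\chi(s_at_bS_is_bt_a)F_y$ for a pair $(a,b)$ for $y$. On $F_yH$ this is $\theta U_i\theta^{-1}$ with $\theta=s_at_b:F_zH\to F_yH$. By Lemma 10 another pair replaces $\theta$ by $\theta U^{-n}$, and the $U$'s commute; so $u_y$ does not depend on the pair. Clearly $u_y=F_yu_yF_y$. Using the pair $(\hat\jmath a,b)$ and $tF_{\hat\jmath y}=F_yt$,
$$u_{\hat\jmath y}=s\,u_y\,t.\tag{8.1}$$

**Step 2: the sum of the $u_y$ converges.** For finite $Q\subset[z]$ choose $\tau$ as in (7.4) with $\tau_i=\gamma_i^r$ for some $r$. Then $t_\tau S_is_\tau=S_i$: in coordinate $i$ this is $t_{\gamma_i^r}s_{\gamma_i}s_{\gamma_i^r}=s_{\gamma_i}$, and elsewhere it is $1$. With the pair $(a_y\omega_y,\tau)$ we get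
$$u_y=\pi_\chi(s_{a_y\omega_y}S_it_{a_y\omega_y})F_y=\pi_\chi(s_{a_y\omega_y\gamma^{(i)}}t_{a_y\omega_y})F_y .$$
Since $t_{a_y\omega_y}F_{y'}=0$ for $y\ne y'$ in $Q$ by (6.1),
$$\sum_{y\in Q}u_y=\pi_\chi\Big(\sum_{y\in Q}s_{a_y\omega_y\gamma^{(i)}}t_{a_y\omega_y}\Big)\sum_{y\in Q}F_y.$$
The cylinders $Z(a_y\omega_y\gamma^{(i)})\subset Z(a_y\omega_y)$ are pairwise disjoint, so Lemma 3(3) gives
$$\Big\|\sum_{y\in Q}u_y\xi\Big\|\le C\Big\|\sum_{y\in Q}F_y\xi\Big\|\le C^2\|\xi\|$$
for every finite $Q\subset[z]$. Since $\sum_{y\in[z]}F_y\xi$ converges unconditionally (Lemma 7), the first inequality shows that the finite partial sums of $\sum_{y\in[z]}u_y\xi$ form a Cauchy net. So $\hat U=\sum_{y\in[z]}u_y$ converges strongly and unconditionally to a bounded operator.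

**Step 3: $\hat U$ commutes with $\pi_\chi(B)$.** By (6.1), $u_{y''}s=u_{y''}F_{y''}s=0$ and $tu_{y''}=tF_{y''}u_{y''}=0$ for $y''\in[z]\setminus Z(\hat\jmath)$. By (7.3) and (8.1),
$$\hat Us=\sum_{y\in[z]}u_{\hat\jmath y}s=\sum_ysu_yts=s\hat U,\qquad t\hat U=\sum_{y\in[z]}tsu_yt=\hat Ut.$$
So $\hat U$ commutes with $\pi_\chi(B_0)$, hence with $\pi_\chi(B)$, and is scalar by (4.1).

**Step 4: read off $U_i$.** On $F_z^\chi H\ne0$ the operator $u_y=u_yF_y$ vanishes for $y\ne z$, and $u_z=U_i$ (pair $(\emptyset,\emptyset)$). So $U_i=c_i(\chi)1$. From $\|U_i^n\|\le C$ for all $n\in\mathbb Z$ we get $|c_i(\chi)|=1$. $\square$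

We now have a map $c=(c_i)_{i\in\mathcal P}:J\to\mathbb T^m$ with $m\le l$ (a one-point target if $m=0$). In the example of Section 7, $c(\chi)=\chi$.

## 9. The weights determine $\chi$

**Proposition 12.** $c$ is injective on $J$.

If $c(\chi)=c(\chi')$, we build a nonzero intertwiner between $\pi_{\chi'}$ and $\pi_\chi$; then (4.1) forces $\chi=\chi'$. The intertwiner is a sum of rank-one operators $v_y\otimes w_y$, one for each $y\in[z]$. Equality of the weights is what makes each term well defined.

*Proof.* Let $\chi,\chi'\in J$ with $c(\chi)=c(\chi')=\lambda$.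

**Step 1: the rank-one pieces.** Choose $0\ne v\in F_z^\chi H$ and $0\ne w\in H^*$ with $w=w\circ F_z^{\chi'}$. Then $\pi_\chi(S_i)v=\lambda_iv$, and $w\circ\pi_{\chi'}(S_i)=w\circ\pi_{\chi'}(S_i)F_z^{\chi'}=\lambda_iw$. For $y\in[z]$ and a pair $(a,b)$ put
$$v_y=\pi_\chi(s_at_b)v,\qquad w_y=w\circ\pi_{\chi'}(s_bt_a).$$
Then $v_y\in F_y^\chi H$, and $w_y=w_y\circ F_y^{\chi'}$ by (7.1). By Lemma 10, a change of pair multiplies $v_y$ by some $\lambda^n$ and $w_y$ by $\lambda^{-n}$, with the same $n$ because $n$ depends only on the words. So $v_y\otimes w_y$ does not depend on the pair. Fix a pair for each $y\in[z]$.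

**Step 2: the sum is bounded.** This step uses the geometry of $L^q$ on the side of $B$. For finite $Q\subset[z]$ and $\tau$ as in (7.4), (7.2) and (7.1) give $v_y=\pi_\chi(s_{a_y\omega_y})\pi_\chi(t_\tau)v$ and $w_y=w\circ\pi_{\chi'}(s_\tau)\pi_{\chi'}(t_{a_y\omega_y})$. By Lemma 3(2),
$$\Big\|\sum_{y\in Q}\kappa_yv_y\Big\|\le C^2\|v\|\,\|\kappa\|_q,\qquad\|(w_y(\xi))_{y\in Q}\|_q=\sup_{\|b\|_{q'}\le1}\Big|\sum_{y\in Q}b_yw_y(\xi)\Big|\le C^2\|w\|\,\|\xi\|.$$
By the second bound $(w_y(\xi))_y\in\ell^q([z])$. As $q<\infty$, its tails tend to $0$ in $\ell^q$. By the first bound $D\xi:=\sum_{y\in[z]}w_y(\xi)v_y$ converges unconditionally, and $\|D\|\le C^4\|v\|\|w\|$.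

**Step 3: $D$ intertwines.** With the pairs $(\hat\jmath a,b)$ we have $v_{\hat\jmath y}\otimes w_{\hat\jmath y}=\pi_\chi(s)v_y\otimes(w_y\circ\pi_{\chi'}(t))$. For $y''\in[z]\setminus Z(\hat\jmath)$, (6.1) gives $w_{y''}\circ\pi_{\chi'}(s)=0$ and $\pi_\chi(t)v_{y''}=0$. With (7.3),
$$D\pi_{\chi'}(s)\xi=\sum_yw_y(\pi_{\chi'}(ts)\xi)\,\pi_\chi(s)v_y=\pi_\chi(s)D\xi,$$
$$\pi_\chi(t)D\xi=\sum_yw_y(\pi_{\chi'}(t)\xi)\,\pi_\chi(ts)v_y=D\pi_{\chi'}(t)\xi.$$
So $D\pi_{\chi'}(b)=\pi_\chi(b)D$ for $b\in B_0$, hence for all $b\in B$.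

**Step 4: $D\ne0$.** Choose $v'\in F_z^{\chi'}H$ with $w(v')\ne0$. For $y\ne z$, $w_y(v')=w_y(F_y^{\chi'}F_z^{\chi'}v')=0$. With the pair $(\emptyset,\emptyset)$ for $z$ we get $Dv'=w(v')v\ne0$. By (4.1), $\chi=\chi'$. $\square$

## 10. Continuity of the weights, and invariance of domain

**Proposition 13.** $c$ is continuous on a nonempty open subset $J'$ of $J$.

If $F_z^\chi$ did not depend on $\chi$ (as for a $\psi$ preserving diagonals, Section 4), this would be immediate: for $0\ne v\in F_zH$, $c_i(\chi)v=\pi_\chi(S_i)v$ is norm continuous. In general $F^\chi_z$ is only a pointwise limit of continuous functions of $\chi$. Two devices repair this: such a limit has points of continuity, and near such a point eigenvectors do not vanish in weak\* limits.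

*Proof.* **Step 1: a point of continuity.** For $i\in O$, the map $f_i:\chi\mapsto F^\chi_z\delta_i$ is on $J$ the pointwise limit of the continuous maps $f_{i,n}:\chi\mapsto\pi_\chi(e_{z|n})\delta_i$. For $\varepsilon>0$ the sets
$$E_N=\{\chi\in J:\|f_{i,n}(\chi)-f_{i,n'}(\chi)\|\le\varepsilon\ \text{ for all }n,n'\ge N\}$$
are closed in $J$ and cover $J$. By Baire's theorem applied to open subsets of $J$, the union of their interiors is open and dense in $J$. On the interior of $E_N$ we have $\|f_i-f_{i,N}\|\le\varepsilon$ with $f_{i,N}$ continuous, so $f_i$ has oscillation at most $2\varepsilon$ at each of its points. Intersecting over $\varepsilon=1,\frac12,\frac13,\dots$ and over the countable set $O$, we find $\chi_0\in J$ at which all $f_i$ are continuous. Since $\|F_z^\chi\|\le C$, the map $\chi\mapsto F_z^\chi\xi$ is continuous at $\chi_0$ for every $\xi\in H$. Choose a unit vector $v\in F_z^{\chi_0}H$ and an open $J'\ni\chi_0$ in $J$ with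
$$\|F_z^\chi v-v\|\le\tfrac12\qquad(\chi\in J').\tag{10.1}$$

**Step 2: pass to weak\* limits.** Let $\chi_n\to\chi_\infty$ in $J'$. By compactness of $\mathbb T^m$ it suffices to show: if $c(\chi_n)\to c'$ along a subsequence, then $c'=c(\chi_\infty)$. Put $\xi_n=F_z^{\chi_n}v$ and pass to a further subsequence with $\xi_n\to\xi_\infty$ weak\* in $H=\ell^p(O)$; this is possible because the predual is separable. By (10.1), $\|\xi_\infty-v\|\le\frac12$, so $\xi_\infty\ne0$. Now
$$\pi_{\chi_n}(S_i)\xi_n=c_i(\chi_n)\xi_n,\qquad\pi_{\chi_n}(e_{z|N})\xi_n=\xi_n\quad(N\ge1).$$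
For $b\in B$, $\pi_{\chi_n}(b)\to\pi_{\chi_\infty}(b)$ in norm, $(\xi_n)$ is bounded, and $\pi_{\chi_\infty}(b)=\sigma_{\chi_\infty}(\psi(b))$ is weak\* continuous by Lemma 4. So $\pi_{\chi_n}(b)\xi_n\to\pi_{\chi_\infty}(b)\xi_\infty$ weak\*. Therefore
$$\pi_{\chi_\infty}(S_i)\xi_\infty=c_i'\xi_\infty,\qquad\pi_{\chi_\infty}(e_{z|N})\xi_\infty=\xi_\infty\quad\text{for all }N.$$
Letting $N\to\infty$ in the second relation, $\xi_\infty\in F_z^{\chi_\infty}H$. Proposition 11 then gives $c'_i\xi_\infty=c_i(\chi_\infty)\xi_\infty$ with $\xi_\infty\ne0$, so $c'=c(\chi_\infty)$. $\square$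

**Proof of Theorem 1.** From a bounded homomorphism $\psi:B\to A$ with dense range we have produced a nonempty open set $J'\subset\mathbb T^k$ and a map $c:J'\to\mathbb T^m$ with $m\le l<k$, continuous by Proposition 13 and injective by Proposition 12. If $m=0$ this is absurd, since $J'$ has more than one point. If $m\ge1$, restrict $c$ to an open ball so small that it is mapped into a chart $\mathbb R^m\cong\mathbb R^m\times\{0\}\subset\mathbb R^k$ of $\mathbb T^m$. This is a continuous injection of a nonempty open subset of $\mathbb R^k$ into $\mathbb R^k$ whose image is not open, because $m<k$. That contradicts invariance of domain. So no such $\psi$ exists. $\blacksquare$
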